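\title{Finitely generated subgroups of Thompson's group $F$ are not well quasi-ordered by embeddability}

\begin{abstract}
We disprove the conjecture that the finitely generated subgroups of Thompson's group $F$ are well quasi-ordered by embeddability. There is an infinite antichain of $2$-generator metabelian subgroups, told apart by the cross-ratio of four homomorphisms to $\mathbb Z$, and there is an infinite strictly descending chain. Every countable poset with finite principal ideals, and every countable poset with finite principal filters, order-embeds into the finitely generated subgroups of $F$. All examples lie in finite powers of $\mathbb Z\wr\mathbb Z$, and the finitely generated subgroups of $(\mathbb Z\wr\mathbb Z)^n$ are well quasi-ordered exactly when $n\le 2$.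
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Thompson's group $F$ is the group, under composition, of all orientation-preserving piecewise linear homeomorphisms of $[0,1]$ that have finitely many breakpoints, all at dyadic rationals, and whose slopes are integer powers of $2$. A group $G$ \emph{embeds} into a group $H$ if there is an injective homomorphism $G\to H$; two groups are \emph{bi-embeddable} if each embeds into the other. A class of groups is \emph{well quasi-ordered} by embeddability if for every sequence $G_0,G_1,G_2,\dots$ in the class there are $i<j$ such that $G_i$ embeds into $G_j$. The following statement is Conjecture~2 of \cite{owr}.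

\begin{quote}
\emph{The finitely generated subgroups of $F$ are well quasi-ordered by embeddability.}
\end{quote}

The property can fail in two ways. One is an infinite \emph{antichain}, a family in which no member embeds into another. The other is an infinite \emph{strictly descending chain}, in which $G_{i+1}$ embeds into $G_i$ but not conversely; then $G_i$ embeds into no $G_j$ with $j>i$, because $G_j$ embeds into $G_{i+1}$. By Ramsey's theorem there is no third way: given a sequence that violates the definition, color a pair $i<j$ according to whether $G_j$ embeds into $G_i$. The property is worth having because it yields finite descriptions. If it held, then every class of finitely generated subgroups of $F$ that contains, with a group $G$, all finitely generated groups embedding into $G$ would be defined by excluding finitely many groups: choose $G_0,G_1,\dots$ outside the class so that no earlier term embeds into a later one; the choice must stop, and the chosen groups are the excluded ones.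

The simplest cases support the conjecture. The group $F$ is torsion-free, since an element that moves a point to the right (or to the left) keeps doing so under iteration. Hence its finitely generated abelian subgroups are the groups $\mathbb Z^r$, which are ordered like the natural numbers. Next comes the wreath product
\[
W=\mathbb Z\wr\mathbb Z=\Big(\bigoplus_{j\in\mathbb Z}\mathbb Z\Big)\rtimes\mathbb Z ,
\]
generated by a generator $a$ of the summand with index $0$ and a generator $s$ of the $\mathbb Z$ that shifts the summands. All finite powers $W^n$ embed into $F$ (Proposition~\ref{prop:WinF}). Every nonabelian subgroup of $W$ contains a copy of $W$ (Lemma~\ref{lem:copy}), so up to bi-embeddability the finitely generated subgroups of $W$ form the chain $1,\mathbb Z,\mathbb Z^2,\dots,W$. The reason for this collapse is that $W$ can be rescaled: for all $b,c\ne0$ it embeds into itself by $a\mapsto a^b$, $s\mapsto s^c$, and a numerical parameter built into a subgroup is usually destroyed by such a map. One would guess that this flexibility persists. A counterexample needs a parameter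 that no rescaling changes, and the cross-ratio is one.

\begin{theorem}\label{thm:A}
For $n\ge2$ let $G_n=\langle x,y_n\rangle\le W^4$, where
\[
x=(s,\;a,\;s,\;s),\qquad y_n=(a,\;s,\;as,\;as^n).
\]
If $m,n\ge2$ and $G_m$ embeds into $G_n$, then $m=n$. Thus $G_2,G_3,\dots$ is an infinite antichain of $2$-generator metabelian subgroups of $F$, and the conjecture is false.
\end{theorem}

Two generators is optimal, because a cyclic subgroup of $F$ is trivial or isomorphic to $\mathbb Z$.

The proof has two steps. A subgroup of $W^n$ carries $n$ homomorphisms $\chi_1,\dots,\chi_n$ to $\mathbb Z$, the exponents of $s$ in the coordinates. First, under a mild hypothesis an abstract embedding between such subgroups matches these homomorphisms up to scalars and a renumbering (Section~\ref{sec:chars}). Second, in $G_n$ the four homomorphisms span four lines in a plane, with cross-ratio $n$ (Section~\ref{sec:cross}). This settles the question, and a reader who wants only Theorem~\ref{thm:A} can stop there.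

The remaining sections measure how far the conjecture fails. Theorem~\ref{thm:B} classifies under embeddability a family of groups attached to finite subsets of the rational projective line and realizes every countable poset with finite principal ideals. Theorem~\ref{thm:C} gives an infinite strictly descending chain and realizes every countable poset with finite principal filters. The antichain and the chain lie in $W^4$, so both occur in any group containing $W^4$; only the poset statement of Theorem~\ref{thm:B} uses $W^n$ for all $n$. Theorem~\ref{thm:D} locates the threshold: well quasi-ordering fails in $W^3$ and holds in $W^2$.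

\section{Powers of $\mathbb Z\wr\mathbb Z$}\label{sec:W}

\subsection*{Coordinates}
Let $R=\mathbb Z[t,t^{-1}]$, an integral domain. We write $W=R\rtimes\mathbb Z$ with elements $(f\mid k)$ and product
\[
(f\mid k)(g\mid l)=(f+t^kg\mid k+l),
\]
so that $a=(1\mid0)$, $s=(0\mid1)$ and $s^jas^{-j}=(t^j\mid0)$. We call $k$ the \emph{exponent} of $(f\mid k)$, and we identify the \emph{base} $\{(f\mid0)\}$ with $R$. The group $W$ is torsion-free: an element of finite order has exponent $0$, and $R$ is torsion-free. With $[g,h]=ghg^{-1}h^{-1}=(gh)(hg)^{-1}$, comparing the products in the two orders gives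
\begin{equation}\label{eq:comm}
[(f\mid k),(g\mid l)]=\big((1-t^l)f+(t^k-1)g\mid 0\big).
\end{equation}

An element of $W^n$ is written $u=(f_1,\dots,f_n\mid k_1,\dots,k_n)$. Put $\pi_i(u)=(f_i\mid k_i)$, $\chi_i(u)=k_i$ and $\chi=(\chi_1,\dots,\chi_n)\colon W^n\to\mathbb Z^n$. The $\chi_i$, and their restrictions to subgroups, are the \emph{characters}. The kernel of $\chi$ is $B=B_1\oplus\dots\oplus B_n$, where $B_i\cong R$ is the base of the $i$-th factor; we write $B$ additively. When $\chi_i(u)=0$ we regard $\pi_i(u)$ as an element of $R$. For every $G\le W^n$ we have $[G,G]\subseteq B$, so $G$ is metabelian. Conjugation by $g$ acts on $B_i$ as multiplication by $t^{\chi_i(g)}$. For $b\in B$ we write $(g-1)b=gbg^{-1}-b=[g,b]$, so that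
\begin{equation}\label{eq:op}
\pi_i\big((g-1)b\big)=\big(t^{\chi_i(g)}-1\big)\,\pi_i(b)\qquad(1\le i\le n).
\end{equation}
The operators $g-1$ commute with one another. Since $R$ is a domain, $g-1$ kills the $i$-th coordinate if $\chi_i(g)=0$ and is injective on it otherwise.

Generators of a subgroup $G\le W^n$ will always be found in the same way. The group $G$ is generated by $G\cap B$ and elements whose images generate $\chi(G)$; and if $\chi_i(G)=\mathbb Z$ and $b\in G\cap B_i$, then the conjugates of $b$ in $G$ generate $Rb$. We refer to this as the \emph{generation principle}.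

\subsection*{Rescaling}
Let $0\ne b\in R$ and let $w\in W$ have exponent $c\ne0$. Define
\begin{equation}\label{eq:theta}
\theta_{b,w}\colon W\to W,\qquad (f\mid k)\mapsto\big(f(t^c)\,b\mid0\big)\,w^k .
\end{equation}
This is a homomorphism, because conjugation by $w^k$ multiplies the base by $t^{ck}$. It is injective: an element of the kernel has $ck=0$ and then $f(t^c)b=0$. It sends $a\mapsto b$ and $s\mapsto w$. Two special cases get names: for integers $c\neq0$ and $N\ge1$,
\[
\rho_c(f\mid k)=\big(f(t^c)\mid ck\big),\qquad \nu_N(f\mid k)=\big(Nf(t^N)\mid Nk\big).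
\]

\begin{lemma}\label{lem:copy}
\begin{enumerate}
\item[(a)] If $u\in W^n$, $d\in B$, and $\chi_i(u)\neq0$, $\pi_i(d)\ne0$ for some $i$, then $\langle u,d\rangle\cong W$.
\item[(b)] A nonabelian subgroup of $W$ contains a copy of $W$ and has trivial center.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $\big(\sum_j n_jt^j\mid k\big)\mapsto\big(\sum_j n_j\,u^jdu^{-j}\big)u^k$ is a homomorphism of $W$ onto $\langle u,d\rangle$. Its composite with $\pi_i$ is $\theta_{\pi_i(d),\pi_i(u)}$, which is injective.

(b) A nonabelian subgroup contains a commutator $d\ne0$ in the base and an element $u$ of exponent $k\neq0$, so (a) applies. If $(g\mid l)$ commutes with $d$, then $(t^l-1)d=0$ and $l=0$; if it also commutes with $u$, then $(t^k-1)g=0$ and $g=0$.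
\end{proof}

\subsection*{Value and derivative at $t=1$}
For $u=(f_1,\dots,f_n\mid k_1,\dots,k_n)$ put $\varepsilon_i(u)=f_i(1)$ and $D_i(u)=f_i'(1)$. Evaluating $f+t^kg$ and its derivative at $1$ gives
\begin{equation}\label{eq:cocycle}
\varepsilon_i(uv)=\varepsilon_i(u)+\varepsilon_i(v),\qquad D_i(uv)=D_i(u)+D_i(v)+\chi_i(u)\,\varepsilon_i(v).
\end{equation}
So $\varepsilon_i$ is a homomorphism to $\mathbb Z$, while $D_i$ is not. For $f\in R$ we have $f(1)=0$ if and only if $f=(t-1)g$ with $g\in R$, and then $f'(1)=g(1)$; hence $f(1)=f'(1)=0$ if and only if $f\in(t-1)^2R$. Applying $\nu_N$ in the $i$-th coordinate multiplies $\chi_i$ and $\varepsilon_i$ by $N$ and $D_i$ by $N^2$. We say that $\chi_i,\varepsilon_i$ have \emph{weight} $1$ and $D_i$ has weight $2$.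

\subsection*{The embedding into $F$}

\begin{proposition}\label{prop:WinF}
For every $n\ge1$ the group $W^n$ embeds into $F$.
\end{proposition}

\begin{proof}
For an interval $I=[i/2^r,(i+1)/2^r]\subseteq[0,1]$, conjugating by the increasing affine map $[0,1]\to I$ and extending by the identity embeds $F$ into $F$: slopes do not change and breakpoints remain dyadic. The copies on $n\le 2^r$ different intervals of this form commute and generate $F^n$. So it suffices to embed $W$.

Let $\tau\in F$ be given by $\tau(\xi)=2\xi$ on $[0,\frac14]$, $\tau(\xi)=\xi+\frac14$ on $[\frac14,\frac12]$ and $\tau(\xi)=\frac \xi2+\frac12$ on $[\frac12,1]$. Then $\tau(\xi)>\xi$ on $(0,1)$ and $\tau(\frac14)=\frac12$. Let $\beta\in F$ be the copy of $\tau$ on $[\frac14,\frac12]$. The conjugate $\beta_j=\tau^j\beta\tau^{-j}$ has infinite order and is supported on $I_j=[\tau^j(\frac14),\tau^{j+1}(\frac14)]$. The intervals $I_j$ have disjoint interiors, so the $\beta_j$ commute, and $\tau^k\beta_j\tau^{-k}=\beta_{j+k}$. Therefore $\big(\sum_jn_jt^j\mid k\big)\mapsto\big(\prod_j\beta_j^{n_j}\big)\tau^k$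 is a homomorphism $W\to F$. No $I_j$ contains $0$, so the image of an element of exponent $k$ has slope $2^k$ at $0$. An element of the kernel thus has $k=0$, and restricting to $I_j$ gives $n_j=0$.
\end{proof}

In this picture $\chi_i(u)$ is the base-$2$ logarithm of the slope of $u$, from the right, at the left endpoint of the $i$-th interval. From now on we work in $W^n$ and regard its subgroups as subgroups of $F$.

\section{An embedding remembers the characters}\label{sec:chars}

We first look for a parameter that survives rescaling, in the simplest subgroups: those cut out by linear relations among the characters.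

\begin{example}\label{ex:PQ}
For $n\ge1$ let $P_n\le W^3$ be defined by $\chi_3=\chi_1+n\chi_2$. The parameter $n$ is lost. The map $(\rho_n,\mathrm{id},\rho_n)$ sends exponents $(k_1,k_2,k_1+k_2)$ to $(nk_1,k_2,nk_1+nk_2)$ and so embeds $P_1$ into $P_n$, and $(\mathrm{id},\rho_n,\mathrm{id})$ embeds $P_n$ into $P_1$. Now add a coordinate: let $Q_n\le W^4$ be defined by $\chi_3=\chi_1+\chi_2$ and $\chi_4=\chi_1+n\chi_2$. Suppose that $\varphi\colon Q_m\to Q_n$ rescales the characters, $\chi_i\circ\varphi=c_i\chi_i$ with $c_i\ne0$. The first relation gives $c_3(\chi_1+\chi_2)=c_1\chi_1+c_2\chi_2$ on $Q_m$, so $c_1=c_2$. The second gives $c_4(\chi_1+m\chi_2)=c_1\chi_1+nc_2\chi_2$, so $c_4=c_1$ and $m=n$. The first relation uses up the freedom to rescale, and the second then records a number.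
\end{example}

The difficulty is that an abstract embedding knows nothing about coordinates. What it does respect are commutators and commutation. It maps $[G,G]$ into the base of the target; and by \eqref{eq:op}, an element $g$ commutes with $d\in B$ exactly when $\chi_i(g)=0$ for all $i$ with $\pi_i(d)\ne0$. In particular, the centralizer in $G$ of a nonzero element of $[G,G]\cap B_i$ is $\ker\chi_i$. We therefore want such elements for every $i$.

\begin{definition}\label{def:sep}
A subgroup $G\le W^n$ is \emph{separated} if
\begin{enumerate}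
\item[(S1)] $\chi_i$ and $\chi_l$ are linearly independent in $\operatorname{Hom}(G,\mathbb Q)$ whenever $i\ne l$, and
\item[(S2)] $\pi_i(G)$ is nonabelian for every $i$; equivalently, $\pi_i([G,G])\neq0$.
\end{enumerate}
\end{definition}

By (S2) each $\chi_i$ is nonzero on $G$. We use one elementary fact: if $\lambda,\lambda'\colon G\to\mathbb Z$ are homomorphisms with $\lambda\neq0$ and $\ker\lambda\subseteq\ker\lambda'$, then $\lambda'$ factors through $\lambda(G)\cong\mathbb Z$, so $\lambda'\in\mathbb Q\lambda$. Hence in a separated group, for $l\ne i$,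
\begin{equation}\label{eq:v}
\text{there is } v_l\in G \text{ with } \chi_l(v_l)=0\ne\chi_i(v_l).
\end{equation}

\begin{lemma}\label{lem:one}
If $G\le W^n$ is separated, then $[G,G]\cap B_i\ne0$ for every $i$.
\end{lemma}

\begin{proof}
Take $e\in[G,G]$ with $\pi_i(e)\ne0$ and $v_l$ as in \eqref{eq:v}. The element $d=\prod_{l\ne i}(v_l-1)\,e$ is an iterated commutator in $[G,G]$. By \eqref{eq:op} its $l$-th coordinate is $0$ for $l\neq i$, and its $i$-th coordinate is $\prod_{l\ne i}(t^{\chi_i(v_l)}-1)\,\pi_i(e)\ne0$.
\end{proof}

\begin{lemma}\label{lem:chars}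
Let $G\le W^n$ be separated, let $H\le W^{n'}$ have characters $\chi'_1,\dots,\chi'_{n'}$, and let $\varphi\colon G\to H$ be an injective homomorphism. There are an injection $\sigma\colon\{1,\dots,n\}\to\{1,\dots,n'\}$ and nonzero rational numbers $c_1,\dots,c_n$ with
\[
\chi'_{\sigma(i)}\circ\varphi=c_i\chi_i\qquad(1\le i\le n).
\]
\end{lemma}

\begin{proof}
Fix $i$, take $0\ne d\in[G,G]\cap B_i$, and put $L_j=\chi'_j\circ\varphi$. The element $\varphi(d)$ lies in $[H,H]$, hence in the base of $W^{n'}$. It may have several nonzero coordinates, and we need one of them on which $\varphi(G)$ acts nontrivially. To find it, take $g\in G$ with $\chi_i(g)\ne0$ and put $d'=(g-1)d\neq0$. By injectivity $\varphi(d')\ne0$; choose $j$ with $\pi_j\varphi(d')\neq0$. Since $\varphi(d')=(\varphi(g)-1)\varphi(d)$, we have $\pi_j\varphi(d')=(t^{L_j(g)}-1)\,\pi_j\varphi(d)$, so $L_j(g)\neq0$ and $\pi_j\varphi(d)\neq0$. If $\chi_i(h)=0$, then $h$ commutes with $d$, so $(t^{L_j(h)}-1)\,\pi_j\varphi(d)=0$ and $L_j(h)=0$. Thus $\ker\chi_i\subseteq\ker L_j$ and $L_j\ne0$, which gives $L_j=c_i\chi_i$ with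 $c_i\ne0$. Put $\sigma(i)=j$. If $\sigma(i)=\sigma(l)$, then $c_i\chi_i=c_l\chi_l$, and $i=l$ by (S1).
\end{proof}

\begin{remark}
Both hypotheses are needed. The subgroup $\chi_1=\chi_2$ of $W^2$ violates (S1), and it embeds into $W$ by $(f_1,f_2\mid k,k)\mapsto(f_1(t^2)+tf_2(t^2)\mid 2k)$, so there is no injection $\sigma$. The subgroup $W\times\langle s\rangle$ of $W^2$ violates (S2), and under its isomorphism onto $W\times\langle a\rangle$ no character of the target restricts to a nonzero multiple of $\chi_2$.
\end{remark}

When the characters span a plane, Lemma~\ref{lem:chars} is a statement about points of a projective line.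

\begin{corollary}\label{cor:lines}
In the situation of Lemma~\ref{lem:chars}, let $n\ge2$, and suppose that the span $V$ of the $\chi_i$ in $\operatorname{Hom}(G,\mathbb Q)$ and the span $V'$ of the $\chi'_j$ in $\operatorname{Hom}(H,\mathbb Q)$ have dimension $2$. Then there is a linear isomorphism $V\to V'$ that carries the line $\mathbb Q\chi_i$ onto the line $\mathbb Q\chi'_{\sigma(i)}$ for every $i$.
\end{corollary}

\begin{proof}
The linear map $\varphi^*\colon\lambda\mapsto\lambda\circ\varphi$ sends $\chi'_{\sigma(1)},\chi'_{\sigma(2)}$ to $c_1\chi_1,c_2\chi_2$, a basis of $V$. So $\chi'_{\sigma(1)},\chi'_{\sigma(2)}$ are independent and form a basis of $V'$, and $\varphi^*$ restricts to an isomorphism $V'\to V$. Its inverse is the required map.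
\end{proof}

\section{Four lines and their cross-ratio}\label{sec:cross}

The projective line $P^1(\mathbb Q)$ is the set of lines through the origin in $\mathbb Q^2$. We identify it with $\mathbb Q\cup\{\infty\}$ by sending the line through $(\alpha,\beta)$ to $\beta/\alpha$. Linear isomorphisms of $\mathbb Q^2$ act through $PGL_2(\mathbb Q)$, the group of fractional linear maps with rational coefficients and nonzero determinant. This action is sharply $3$-transitive: an ordered triple of distinct points is carried to any other by exactly one element. Two subsets are \emph{equivalent} if an element of $PGL_2(\mathbb Q)$ carries one onto the other. Any two $3$-point sets are equivalent, which is why the parameter was lost for $P_n$. Every $4$-point set is equivalent to some $\{0,1,\infty,\lambda\}$, where $\lambda$ is the cross-ratio of the four points in some order. The next lemma is the behavior of the cross-ratio under a change of order.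

\begin{lemma}\label{lem:cross}
Let $\lambda,\lambda'\in\mathbb Q\setminus\{0,1\}$. If $\{0,1,\infty,\lambda\}$ and $\{0,1,\infty,\lambda'\}$ are equivalent, then
\[
\lambda'\in O(\lambda)=\Big\{\lambda,\ \frac1\lambda,\ 1-\lambda,\ \frac1{1-\lambda},\ \frac{\lambda}{\lambda-1},\ \frac{\lambda-1}{\lambda}\Big\}.
\]
\end{lemma}

\begin{proof}
The maps $\frac{z-\lambda}{z-1}$, $\frac\lambda z$ and $\frac{\lambda(z-1)}{z-\lambda}$ have determinants $\lambda-1$, $-\lambda$ and $\lambda(1-\lambda)$, all nonzero. They preserve $\{0,1,\infty,\lambda\}$ and exchange $\lambda$ with $0$, $1$ and $\infty$ respectively, exchanging the other two points as well. So if $g$ carries the first set onto the second, then after precomposing with one of these maps we may assume that $g(\lambda)=\lambda'$. Then $g$ permutes $0,1,\infty$. The maps $z$, $\frac1z$, $1-z$, $\frac1{1-z}$, $\frac z{z-1}$, $\frac{z-1}z$ realize the six permutations, so $g$ is one of them by sharp $3$-transitivity.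
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
In coordinates, $x=(0,1,0,0\mid1,0,1,1)$ and $y_n=(1,0,1,1\mid0,1,1,n)$. So on $G_n$ the characters $\chi_1,\chi_2$ are independent, $\chi_3=\chi_1+\chi_2$ and $\chi_4=\chi_1+n\chi_2$. In the basis $\chi_1,\chi_2$ the four lines $\mathbb Q\chi_i$ are the points $0,\infty,1,n$, which are distinct because $n\ge2$; this is (S1). By \eqref{eq:comm},
\[
[x,y_n]=(t-1,\ 1-t,\ t-1,\ t-1\mid0,0,0,0),
\]
which gives (S2). So $G_n$ is separated.

Let $G_m$ embed into $G_n$. The injection $\sigma$ of Lemma~\ref{lem:chars} is a permutation of $\{1,2,3,4\}$, so by Corollary~\ref{cor:lines} the sets $\{0,1,\infty,m\}$ and $\{0,1,\infty,n\}$ are equivalent, and $m\in O(n)$. Now $\frac1n$ and $\frac{n-1}n$ are less than $1$, and $1-n$ and $\frac1{1-n}$ are negative. The number $\frac n{n-1}$ lies in $(1,2]$ and is an integer only for $n=2$, when it equals $n$. Since $m\ge2$ is an integer, $m=n$. The groups $G_n$ are metabelian subgroups of $W^4$, which embeds into $F$.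
\end{proof}

\section{Configurations of lines and posets with finite ideals}\label{sec:config}

For groups that contain the whole base, the configuration of lines is the only obstruction to embedding. Identify $\operatorname{Hom}(\mathbb Z^2,\mathbb Q)$ with $\mathbb Q^2$, so that its lines are the points of $P^1(\mathbb Q)$. Let $C=\{\ell_1,\dots,\ell_k\}\subseteq P^1(\mathbb Q)$ with $k\ge2$, and let $\lambda_i\in\ell_i$ be a primitive integral vector, that is, a surjective homomorphism $\mathbb Z^2\to\mathbb Z$. Put
\[
E_C=\big\{(f_1,\dots,f_k\mid\lambda_1(q),\dots,\lambda_k(q))\ :\ f_i\in R,\ q\in\mathbb Z^2\big\}\le W^k .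
\]
Reordering $C$ or changing the sign of $\lambda_i$ (apply $\rho_{-1}$ in that coordinate) gives an isomorphic group. For example, $P_n=E_{\{0,\infty,n\}}$ and $Q_n=E_{\{0,\infty,1,n\}}$ for $n\ge2$. Since $k\ge2$, an element $u\in E_C$ determines its $q=q(u)$, the map $q\colon E_C\to\mathbb Z^2$ is a surjective homomorphism, and $\chi_i=\lambda_i\circ q$. So the characters of $E_C$ span a copy of $\operatorname{Hom}(\mathbb Z^2,\mathbb Q)$, in which their lines form the set $C$; this gives (S1), and (S2) holds because $\pi_i(E_C)=W$. By the generation principle, $E_C$ is generated by $k+2$ elements: two lifts of a basis of $\mathbb Z^2$ and the element $1$ of each $B_i$.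

A \emph{principal ideal} of a poset is a set $\{y:y\le x\}$, and a \emph{principal filter} is a set $\{y:y\ge x\}$. A poset $P$ \emph{order-embeds} into a class of groups if there are groups $G_x$ $(x\in P)$ in the class such that $x\le x'$ if and only if $G_x$ embeds into $G_{x'}$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] $E_C$ embeds into $E_{C'}$ if and only if $gC\subseteq C'$ for some $g\in PGL_2(\mathbb Q)$.
\item[(ii)] Every countable poset all of whose principal ideals are finite order-embeds into the finitely generated subgroups of $F$.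
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of (i)]
If $E_C$ embeds into $E_{C'}$, Corollary~\ref{cor:lines} provides $g$. Conversely, let $gC\subseteq C'$, let $\lambda'_j$ be the primitive vectors for $C'$, and let $g\ell_i=\ell'_{\sigma(i)}$. Every linear automorphism of $\operatorname{Hom}(\mathbb Z^2,\mathbb Q)$ has the form $\lambda\mapsto\lambda\circ L$ with $L\in GL_2(\mathbb Q)$. Choose $L$ representing $g^{-1}$ and scale it to have integer entries. Then $\lambda'_{\sigma(i)}\circ L=c_i\lambda_i$ with $c_i\ne0$, and $c_i$ is an integer, as one sees by evaluating at a $q$ with $\lambda_i(q)=1$. Send $u\in E_C$ to the element whose $\sigma(i)$-th coordinate is $\rho_{c_i}(\pi_i(u))$ and whose $j$-th coordinate, for $j$ outside the image of $\sigma$, is $(0\mid\lambda'_j(Lq(u)))$. Each coordinate of this map is a homomorphism. The $j$-th exponent of the image is $\lambda'_j(Lq(u))$ for all $j$, so the image lies in $E_{C'}$. The map is injective because the $\rho_{c_i}$ are.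
\end{proof}

For (ii) we encode an element $x$ of the poset by the set $\{0,1,\infty\}$ together with one point $p_r$ for each $x_r\le x$. Inclusions give the required embeddings. The danger is an accidental equivalence, which need not fix $0,1,\infty$, and we choose the points generically to exclude it.

\begin{lemma}\label{lem:generic}
There are distinct $p_1,p_2,\dots\in\mathbb Q\setminus\{0,1\}$ such that every $4$-point set $X\subseteq\{0,1,\infty,p_1,p_2,\dots\}$ that is equivalent to $\{0,1,\infty,p_i\}$ contains $p_i$.
\end{lemma}

\begin{proof}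
Let $Y_r=\{0,1,\infty,p_1,\dots,p_{r-1}\}$. Choose $p_r\in\mathbb Q\setminus Y_r$ inductively so that
\begin{enumerate}
\item[(a)] $\{0,1,\infty,p_r\}$ is equivalent to no $4$-point subset of $Y_r$, and
\item[(b)] for no $i<r$ and no $3$-point set $Y\subseteq Y_r$ is $Y\cup\{p_r\}$ equivalent to $\{0,1,\infty,p_i\}$.
\end{enumerate}
There are finitely many conditions, and each excludes at most six values by Lemma~\ref{lem:cross}. In (a), a $4$-point set is equivalent to some $\{0,1,\infty,\lambda\}$, and it suffices that $p_r\notin O(\lambda)$. In (b), take $h\in PGL_2(\mathbb Q)$ with $hY=\{0,1,\infty\}$; it suffices that $h(p_r)\notin O(p_i)$. Now let $X$ be equivalent to $\{0,1,\infty,p_i\}$, and let $r$ be the largest index with $p_r\in X$. If $r<i$, condition (a) fails at step $i$; if $r>i$, condition (b) fails at step $r$. So $r=i$.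
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Enumerate the poset as $x_1,x_2,\dots$ and put $C_x=\{0,1,\infty\}\cup\{p_r:x_r\le x\}$. This set is finite by hypothesis, so $E_{C_x}$ is a finitely generated subgroup of a finite power of $W$. If $x\le x'$, then $C_x\subseteq C_{x'}$, and $E_{C_x}$ embeds into $E_{C_{x'}}$ by (i). Conversely, let $gC_x\subseteq C_{x'}$ and $x=x_i$. The set $X=g\{0,1,\infty,p_i\}\subseteq C_{x'}$ contains $p_i$ by Lemma~\ref{lem:generic}, so $x_i\le x'$.
\end{proof}

\section{Coordinates are respected: an antichain in $W^3$}\label{sec:coord}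

Three pairwise independent characters carry no projective invariant: either they are independent, or they give three points of a projective line. To find an invariant in $W^3$, and to build a descending chain, we must follow what an embedding does to the base. The $\sigma(i)$-th coordinate of $\varphi(v)$ turns out to depend only on the $i$-th coordinate of $v$.

\begin{lemma}\label{lem:coord}
Let $G,H,\varphi,\sigma,c_i$ be as in Lemma~\ref{lem:chars}, and fix $i$.
\begin{enumerate}
\item[(a)] If $v\in G$ and $\pi_i(v)$ is trivial, then $\pi_{\sigma(i)}\varphi(v)$ is trivial.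
\item[(b)] Let $M_i=\pi_i(\ker\chi_i)\subseteq R$. There is an additive map $\varphi_i\colon M_i\to R$ with $\varphi_i(\pi_i(v))=\pi_{\sigma(i)}\varphi(v)$ for $v\in\ker\chi_i$, and $\varphi_i(t^kf)=t^{c_ik}\varphi_i(f)$ for $f\in M_i$ and $k\in\chi_i(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $j=\sigma(i)$. An element $g\in G$ acts on the $i$-th coordinate by $t^{\chi_i(g)}$, and $\varphi(g)$ acts on the $j$-th coordinate of the target by $t^{c_i\chi_i(g)}$.

(a) First let $e\in[G,G]$ with $\pi_i(e)=0$. With $v_l$ as in \eqref{eq:v}, every coordinate of $\prod_{l\ne i}(v_l-1)\,e$ vanishes. Applying $\varphi$ and $\pi_j$ gives $\prod_{l\neq i}(t^{c_i\chi_i(v_l)}-1)\,\pi_j\varphi(e)=0$, so $\pi_j\varphi(e)=0$. Now let $v$ be as in (a), and take $w\in G$ with $\chi_i(w)\ne0$. The commutator $[w,v]$ has trivial $i$-th coordinate, so $\pi_j\varphi([w,v])=0$. Since $\chi'_j\varphi(v)=c_i\chi_i(v)=0$, the element $\pi_j\varphi(v)$ is some $f\in R$, and \eqref{eq:comm} gives $(t^{c_i\chi_i(w)}-1)f=0$. Hence $f=0$.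

(b) On $\ker\chi_i$ both $\pi_i$ and $\pi_j\varphi$ are homomorphisms into the additive group $R$, and by (a) the second factors through the first. For the last formula, conjugate $v$ by an element $g$ with $\chi_i(g)=k$.
\end{proof}

Now tie the value $\varepsilon_i$ of each coordinate to the exponents of the others, $\varepsilon_i=\sum_{j\ne i}w_{ij}\chi_j$. Rescaling multiplies the rows and the columns of the array $(w_{ij})$ by nonzero numbers. With two coordinates, $w_{12}$ and $w_{21}$ can be rescaled independently and no number survives. With three, the ratio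
\[
\Theta(w)=\frac{w_{12}\,w_{23}\,w_{31}}{w_{21}\,w_{32}\,w_{13}}
\]
survives, since each row and each column occurs once in the numerator and once in the denominator.

\begin{proposition}\label{prop:H}
For $p\ge1$ let $H_p\le W^3$ be defined by
\[
\varepsilon_1=\chi_2+\chi_3,\qquad\varepsilon_2=\chi_1+\chi_3,\qquad\varepsilon_3=\chi_1+p\chi_2 .
\]
Each $H_p$ is finitely generated, and if $H_p$ embeds into $H_q$, then $p=q$.
\end{proposition}

\begin{proof}
Let $w^{(p)}_{ij}$ be the coefficients, so that $w^{(p)}_{32}=p$, the others equal $1$, and $\Theta(w^{(p)})=1/p$. The conditions equate homomorphisms, so $H_p$ is a subgroup. Taking constant $f_i$ shows that $\chi(H_p)=\mathbb Z^3$, which gives (S1). Also $H_p\cap B=((t-1)R)^3$. By the generation principle $H_p$ is finitely generated, and (S2) holds because $(g-1)b\neq0$ for $0\ne b\in H_p\cap B_i$ and $\chi_i(g)\neq0$.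

Let $\varphi\colon H_p\to H_q$ be injective; $\sigma$ is a permutation of $\{1,2,3\}$. The group $M_i$ contains $(t-1)R$ and, since each row of $w^{(p)}$ has an entry $1$, an element with value $1$ at $t=1$; so $M_i=R$. As $\chi_i(H_p)=\mathbb Z$, the number $c_i$ is an integer, and Lemma~\ref{lem:coord}(b) gives $\varphi_i(f)=f(t^{c_i})\,\varphi_i(1)$. Let $\gamma_i$ be the value of $\varphi_i(1)$ at $t=1$. Then $\varepsilon_{\sigma(i)}(\varphi(v))=\gamma_i\,\varepsilon_i(v)$ for $v\in\ker\chi_i$. Take $v$ with $\chi(v)$ the $j$-th unit vector, $j\neq i$. The only nonzero exponent of $\varphi(v)$ is $c_j$, in coordinate $\sigma(j)$, so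
\[
w^{(q)}_{\sigma(i)\sigma(j)}\,c_j=\gamma_i\,w^{(p)}_{ij}\qquad(i\neq j).
\]
All these numbers are nonzero. Multiply the equations for $(i,j)=(1,2),(2,3),(3,1)$ and divide by the product of those for $(2,1),(3,2),(1,3)$. The factors $c_1c_2c_3$ and $\gamma_1\gamma_2\gamma_3$ cancel. An even $\sigma$ preserves the two triples of index pairs and an odd $\sigma$ exchanges them, so $\Theta(w^{(p)})=\Theta(w^{(q)})^{\pm1}$. Thus $p=q$ or $pq=1$, and in both cases $p=q$.
\end{proof}

\section{Weight one against weight two: a descending chain}\label{sec:chain}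

A natural candidate for a descending chain is a group $K\le W^n$ with the finite-index subgroups $K_m$ in which all exponents are divisible by $m$. If $K$ is defined by conditions that are homogeneous for the weights of Section~\ref{sec:W}, then $\nu_m$, applied in every coordinate, embeds $K$ into $K_m$ and the chain collapses. So we impose a condition that equates a quantity of weight $2$ with one of weight $1$. It will force the scaling factor $c$ of an embedding to satisfy $c^2=\pm c$. For this we need a homomorphism of weight $2$.

\begin{lemma}\label{lem:Phi}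
Let $n\ge2$. On the subgroup of $W^n$ defined by $\varepsilon_1=\chi_2$ and $\varepsilon_2=\chi_1$, the function $\Phi=D_1+D_2-\chi_1\chi_2$ is a homomorphism to $\mathbb Z$. Applying $\nu_N$ in coordinates $1$ and $2$ preserves this subgroup and multiplies $\Phi$ by $N^2$.
\end{lemma}

\begin{proof}
By \eqref{eq:cocycle}, $(D_1+D_2)(uv)$ exceeds $(D_1+D_2)(u)+(D_1+D_2)(v)$ by $\chi_1(u)\chi_2(v)+\chi_2(u)\chi_1(v)$, and these are the cross terms of $\chi_1\chi_2$. The second statement follows from the weights.
\end{proof}

One can see $\Phi$ as follows. On this subgroup $D_1(uv)=D_1(u)+D_1(v)+\chi_1(u)\chi_2(v)$, so $(\chi_1,\chi_2,D_1)$ is a homomorphism to the integral Heisenberg group, with $D_1$ as central coordinate. The same holds for $D_2$ with $\chi_1,\chi_2$ exchanged. The two central coordinates take opposite values on commutators, and $\Phi$ is their sum, corrected to be additive.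

Let $K\le W^4$ be defined by
\begin{equation}\label{eq:K}
\chi_4=\chi_1+\chi_2+\chi_3,\qquad\varepsilon_1=\chi_2,\qquad\varepsilon_2=\chi_1,\qquad D_1+D_2=\chi_1\chi_2+\chi_3 .
\end{equation}
The last condition reads $\Phi=\chi_3$, so $K$ is a subgroup by Lemma~\ref{lem:Phi}. For $m\ge1$ let $K_m=\{u\in K:\chi_1(u),\chi_2(u),\chi_3(u)\in m\mathbb Z\}$.

The first and the last condition work together. The last makes $\chi_3$ scale like $\chi_1\chi_2$, and the first makes it scale like $\chi_1$ and $\chi_2$. If the last condition is dropped, $\nu_m$ in all four coordinates makes all exponents divisible by $m$. If the fourth coordinate and the first condition are dropped, $(\nu_m,\nu_m,\rho_{m^2})$ does the same.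

\begin{theorem}\label{thm:C}
Each $K_m$ is finitely generated, and $K_m$ embeds into $K_n$ if and only if $n\mid m$. Hence $K_1>K_2>K_4>K_8>\cdots$ is strictly descending for embeddability, and every countable poset all of whose principal filters are finite order-embeds into the finitely generated subgroups of $F$.
\end{theorem}

\begin{proof}
\emph{Structure of $K_m$.} For all integers $k_1,k_2,k_3$ the element
\begin{equation}\label{eq:elt}
\big(k_2+(t-1)(k_1k_2+k_3),\ k_1,\ 0,\ 0\ \mid\ k_1,\ k_2,\ k_3,\ k_1+k_2+k_3\big)
\end{equation}
satisfies \eqref{eq:K}. So $(\chi_1,\chi_2,\chi_3)$ maps $K$ onto $\mathbb Z^3$, and $\chi_i(K)=\mathbb Z$ for $i\le4$. The group $K\cap B$ is given by $f_1(1)=f_2(1)=0$ and $f_1'(1)+f_2'(1)=0$. Subtracting $f_1'(1)\,(t-1,1-t,0,0)$ from such an element makes both derivatives vanish, so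
\[
K\cap B=\big((t-1)^2R\oplus(t-1)^2R\oplus R\oplus R\big)+\mathbb Z\,(t-1,\,1-t,\,0,\,0).
\]
By the generation principle $K$ is finitely generated, and so is its subgroup $K_m$ of index $m^3$. On $K_m$ the characters $\chi_1,\chi_2,\chi_3$ are independent and $\chi_4$ is their sum; this gives (S1). Since $K_m\cap B_i=K\cap B_i\neq0$ and $\chi_i(K_m)=m\mathbb Z$, formula \eqref{eq:op} gives (S2).

If $n\mid m$, then $K_m\le K_n$. Conversely, let $\varphi\colon K_m\to K_n$ be injective, with $\sigma$, a permutation of $\{1,2,3,4\}$, and $c_i$ from Lemma~\ref{lem:chars}. We mark the characters of $K_n$ with a prime.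

\emph{Step 1: there is one scaling factor, up to sign.} Put $(\eta_1,\dots,\eta_4)=(1,1,1,-1)$. The relation $\sum_i\eta_i\chi_i=0$ holds on both groups, and up to a scalar it is the only linear relation among the characters of $K_m$. Composing the relation on $K_n$ with $\varphi$ gives $\sum_i\eta_{\sigma(i)}c_i\chi_i=0$. Hence $c_i=c\,\eta_i\eta_{\sigma(i)}$ for some rational $c\neq0$.

\emph{Step 2: $\sigma$ preserves $\{1,2\}$.} In $K_n$ the first coordinate of an element determines its second exponent, and vice versa; coordinates $3$ and $4$ of $K_m$ have no such property. Precisely, let $\{j,j'\}=\{1,2\}$, $i=\sigma^{-1}(j)$, $i'=\sigma^{-1}(j')$, and suppose that $i\in\{3,4\}$. By (S1) there is $v\in K_m$ of the form \eqref{eq:elt} with $\chi_i(v)=0\ne\chi_{i'}(v)$. Then $\pi_i(v)$ is trivial, so $\pi_j\varphi(v)$ is trivial by Lemma~\ref{lem:coord}(a), and $\varepsilon_j(\varphi(v))=0$. But $\varepsilon_j(\varphi(v))=\chi'_{j'}(\varphi(v))=c_{i'}\chi_{i'}(v)\ne0$, a contradiction.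

\emph{Step 3: normalization.} The conditions \eqref{eq:K} are symmetric in coordinates $1$ and $2$. Composing $\varphi$ with the exchange of these coordinates if necessary, we may assume that $\sigma(1)=1$ and $\sigma(2)=2$. By Step~1, $c_1=c_2=c$, and $\chi'_3\circ\varphi$ equals $c\chi_3$ (if $\sigma(3)=3$) or $-c\chi_4$ (if $\sigma(4)=3$).

\emph{Step 4: $c=\pm1$.} We test the last condition of \eqref{eq:K} on one element $w$, using a second element $v$ to compute its image. Both
\[
v=(m,0,0,0\mid0,m,0,m),\qquad w=(t^m-1,0,0,0\mid0,0,m,m)
\]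
satisfy \eqref{eq:K}, lie in $K_m$ and have $\chi_1=0$. So $m$ and $t^m-1$ belong to $M_1$. By Lemma~\ref{lem:coord}(b) with $k=m$,
\[
m\,\varphi_1(t^m-1)=\varphi_1(t^m\cdot m)-\varphi_1(m)=(t^{cm}-1)\,\varphi_1(m).
\]
The value of $\varphi_1(m)$ at $t=1$ is $\varepsilon_1(\varphi(v))=\chi_2'(\varphi(v))=c\chi_2(v)=cm$. Differentiating the displayed identity at $t=1$ gives $m\,D_1(\varphi(w))=cm\cdot cm$, that is, $D_1(\varphi(w))=c^2m$. Since $\pi_2(w)$ is trivial, so is $\pi_2\varphi(w)$, and $D_2(\varphi(w))=0$. Further $\chi_1'(\varphi(w))=0$, and $\chi_3'(\varphi(w))=\pm cm$ by Step~3. The last condition of \eqref{eq:K} for $\varphi(w)$ reads $c^2m=\pm cm$.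

\emph{Step 5.} Take $g\in K_m$ with $\chi_1(g)=m$. Then $\pm m=\chi'_1(\varphi(g))\in n\mathbb Z$, so $n\mid m$.

\emph{Posets.} Let $x_1,x_2,\dots$ enumerate a poset with finite principal filters, let $q_r$ be the $r$-th prime, and let $m(x)$ be the product of the $q_r$ with $x_r\ge x$. If $x\le x'$, then $m(x')\mid m(x)$. Conversely, if $m(x')\mid m(x)$ and $x'=x_r$, then $q_r\mid m(x)$, so $x'\ge x$. Thus $x\le x'$ if and only if $K_{m(x)}$ embeds into $K_{m(x')}$.
\end{proof}

\section{Two coordinates: the classification in $W^2$}\label{sec:two}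

In $W^2$ the conditions used so far can still be imposed, but their coefficients can be scaled away. What remains is a short list. Define subgroups of $W^2$ by
\[
\Gamma_1:\ \varepsilon_1=\chi_2;\qquad
\Gamma_2:\ \varepsilon_1=\chi_2,\ \varepsilon_2=\chi_1;\qquad
\Gamma_3:\ \varepsilon_1=\chi_2,\ \varepsilon_2=\chi_1,\ D_1+D_2=\chi_1\chi_2 .
\]
Here $\Gamma_3$ is the kernel of the homomorphism $\Phi\colon\Gamma_2\to\mathbb Z$ of Lemma~\ref{lem:Phi}.

\begin{theorem}\label{thm:D}
For $n\ge1$, the finitely generated subgroups of $W^n$ are well quasi-ordered by embeddability if and only if $n\le2$. Moreover, every finitely generated subgroup of $W^2$ is bi-embeddable with one of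
\[
\mathbb Z^r,\quad W\times\mathbb Z^r\ \ (r\ge0),\qquad W^2,\qquad\Gamma_1,\qquad\Gamma_2,\qquad\Gamma_3 .
\]
\end{theorem}

The first statement follows from the second and Proposition~\ref{prop:H}. For $n\ge3$ the groups $H_p\le W^3\le W^n$ form an infinite antichain. For $n\le2$ take a sequence of finitely generated subgroups of $W^2$. Infinitely many terms are bi-embeddable with members of one of the six families $\{\mathbb Z^r\}_r$, $\{W\times\mathbb Z^r\}_r$, $\{W^2\}$, $\{\Gamma_1\}$, $\{\Gamma_2\}$, $\{\Gamma_3\}$. Among these terms there are $i<j$ with $r_i\le r_j$, because there is no infinite strictly decreasing sequence of natural numbers (in the last four families any $i<j$ will do), and then $G_i$ embeds into $G_j$. It remains to prove the second statement.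

\subsection{Subgroups that are not separated}

\begin{proposition}\label{prop:easy}
A finitely generated subgroup $G\le W^2$ that is not separated is bi-embeddable with $\mathbb Z^r$ or $W\times\mathbb Z^r$ for some $r\ge0$.
\end{proposition}

\begin{proof}
\emph{Both projections abelian.} Then $G$ is finitely generated, abelian and torsion-free, so $G\cong\mathbb Z^r$.

\emph{Exactly one projection nonabelian}, say $\pi_1(G)$. Then $\pi_2(G)\cong\mathbb Z^q$ for some $q$. The subgroup $G_0=G\cap\ker\pi_1$ is central in $G$ and maps injectively to $\pi_2(G)$, so $G_0\cong\mathbb Z^r$. Project $\mathbb Q^q$ onto the span of $\pi_2(G_0)$, identify this span with $\mathbb Q^r$ and clear denominators; this gives a homomorphism $\kappa\colon\pi_2(G)\to\mathbb Z^r$ that is injective on $\pi_2(G_0)$. The map $(\pi_1,\kappa\pi_2)\colon G\to W\times\mathbb Z^r$ is injective, because its kernel lies in $G_0$. Conversely, take $0\neq d\in[G,G]$ and $u\in G$ with $\chi_1(u)\neq0$. As $\pi_2(d)=0$, we have $\pi_1(d)\ne0$, and $\langle u,d\rangle\cong W$ by Lemma~\ref{lem:copy}(a). This group has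 trivial center, so it meets $G_0$ trivially, and $\langle u,d\rangle G_0\cong W\times\mathbb Z^r$.

\emph{Both projections nonabelian, $\chi_1,\chi_2$ dependent.} Both characters are nonzero, and $\chi(G)$ is infinite cyclic, generated by $\chi(u)=(d_1,d_2)$ with $d_1,d_2\ne0$. Every element of $G$ is uniquely $bu^k$ with $b\in G\cap B$. For $c\neq0$ the ring $R$ is a free $\mathbb Z[t^c,t^{-c}]$-module with basis $1,t,\dots,t^{|c|-1}$. So $B$, with the action of $u$, and $R$, with multiplication by $t^d$ where $d=|d_1|+|d_2|$, are free modules of the same rank $d$ over a Laurent polynomial ring in one variable. Hence there is an additive bijection $j\colon B\to R$ with $j(ubu^{-1})=t^dj(b)$, and $bu^k\mapsto(j(b)\mid dk)$ embeds $G$ into $W$. Conversely, $\langle u,b\rangle\cong W$ for $0\ne b\in[G,G]$.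
\end{proof}

This is the only place where finite generation is used.

\subsection{Separated subgroups: the four types}\label{sub:types}

From now on $G\le W^2$ is separated. Put
\[
A=G\cap B,\qquad A_i=G\cap B_i,\qquad N_i=\pi_i(A),\qquad M_i=\pi_i(\ker\chi_i),\qquad L=\chi(G).
\]
Then $N_i\subseteq M_i\subseteq R$, $G/A\cong L$, and $A_1,A_2\neq0$ by Lemma~\ref{lem:one}. Let $\chi_i(G)=d_i\mathbb Z$ with $d_i\ge1$, fix $g_i\in G$ with $\chi_i(g_i)=d_i$, and put $v_i=t^{d_i}$. Conjugation by $g_i$ shows that $M_i$ is a $\mathbb Z[v_i^{\pm1}]$-submodule of $R$. The group $G$ is generated by $\ker\chi_i$ and $g_i$. By (S1), $L$ has finite index in $\mathbb Z^2$, so it meets the two axes in $\mathbb Z(e_1,0)$ and $\mathbb Z(0,e_2)$ with $e_i\ge1$. Fix $x,y\in G$ with $\chi(x)=(e_1,0)$ and $\chi(y)=(0,e_2)$, and put $b_1=\pi_1(y)\in M_1$, $b_2=\pi_2(x)\in M_2$. Since $\ker\chi_1=A\langle y\rangle$ and $\ker\chi_2=A\langle x\rangle$, we have $M_i=N_i+\mathbb Zb_i$. By \eqref{eq:op},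
\begin{equation}\label{eq:xy}
(x-1)A\subseteq A_1,\qquad(y-1)A\subseteq A_2 .
\end{equation}

The conditions $\varepsilon_1=\chi_2$ and $\varepsilon_2=\chi_1$ say, in particular, that one coordinate determines the exponent of the other. This has an intrinsic form. Call coordinate $1$ \emph{tied} if every $g\in G$ with $\pi_1(g)$ trivial has $\chi_2(g)=0$, and \emph{free} otherwise; define the same for coordinate $2$ with the indices exchanged. If coordinate $1$ is tied, then
\[
\lambda_1^0\colon M_1\to\mathbb Z,\qquad\lambda_1^0(\pi_1(h))=\chi_2(h)\quad(h\in\ker\chi_1)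
\]
is a well-defined additive map. It satisfies $\lambda_1^0(v_1f)=\lambda_1^0(f)$, because $\chi_2(g_1hg_1^{-1})=\chi_2(h)$. It vanishes on $N_1$, and $\lambda^0_1(b_1)=e_2$; hence $b_1\ne0$ and $M_1=N_1\oplus\mathbb Zb_1$. If coordinate $2$ is tied, then $\lambda_2^0(\pi_2(h))=\chi_1(h)$ for $h\in\ker\chi_2$ has the corresponding properties.

When both coordinates are tied, one more distinction is needed. The group $T=A/(A_1\oplus A_2)$ measures how far $A$ is from splitting along the coordinates. Let $\bar z\in T$ be the class of
\[
z=[x,y]=\big((t^{e_1}-1)b_1,\ (1-t^{e_2})b_2\ \mid\ 0,0\big),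
\]
computed by \eqref{eq:comm}. We shall prove that $G$ is bi-embeddable with the following \emph{model}.
\begin{center}
\begin{tabular}{lll}
Type $0$: & both coordinates free & model $W^2$\\
Type $1$: & exactly one coordinate tied & model $\Gamma_1$\\
Type $2$: & both tied, $\bar z$ of finite order & model $\Gamma_2$\\
Type $3$: & both tied, $\bar z$ of infinite order & model $\Gamma_3$
\end{tabular}
\end{center}
In Type~1 we exchange the coordinates if necessary, so that coordinate $1$ is the tied one.

\subsection{The model embeds into $G$}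

We find generators of the models and send them into $G$ by a map $(\theta_1,\theta_2)$ with both $\theta_i$ of the form \eqref{eq:theta}; such a map is an injective endomorphism of $W^2$.

\begin{lemma}\label{lem:gens}
Let $X_0=(s,1)$, $X=(s,a)$, $Y=(a,s)$, $Z=(1,a)$ in $W\times W$, and let $Z_1=(t-1,0\mid0,0)$, $Z_2=(0,t-1\mid0,0)$. Then
\[
\Gamma_1=\langle X_0,Y,Z\rangle,\qquad\Gamma_2=\langle X,Y,Z_1,Z_2\rangle,\qquad\Gamma_3=\langle X,Y\rangle .
\]
\end{lemma}

\begin{proof}
The elements $X_0=(0,0\mid1,0)$, $X=(0,1\mid1,0)$, $Y=(1,0\mid0,1)$, $Z=(0,1\mid0,0)$, $Z_1$, $Z_2$ satisfy the conditions defining the groups in which they are listed. In each case the first two generators map to the standard basis of $\mathbb Z^2$, so it suffices to generate the intersection with $B$, and the generation principle applies to the subgroup on the right. We have $\Gamma_1\cap B=(t-1)R\oplus R$, generated by conjugates of $[X_0,Y]=Z_1$ and $Z$; and $\Gamma_2\cap B=(t-1)R\oplus(t-1)R$, generated by conjugates of $Z_1,Z_2$. As in the computation of $K\cap B$,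
\[
\Gamma_3\cap B=\big((t-1)^2R\oplus(t-1)^2R\big)+\mathbb Z\,(t-1,\,1-t).
\]
Here $[X,Y]=(t-1,1-t\mid0,0)$, and $(X-1)[X,Y]$, $(Y-1)[X,Y]$ are the elements $(t-1)^2$ of $B_1$ and $-(t-1)^2$ of $B_2$.
\end{proof}

The proof shows what separates the last two types in the models: for $G=\Gamma_2$ we have $T=0$, and for $G=\Gamma_3$ the group $T$ is infinite cyclic, generated by the class of $[X,Y]$.

\begin{proposition}\label{prop:lower}
The model of $G$ embeds into $G$.
\end{proposition}

\begin{proof}
Fix $0\ne\alpha_i\in A_i$. If coordinate $2$ is free, let $x'\in G$ have trivial second coordinate and $\chi_1(x')\ne0$; if coordinate $1$ is free, let $y'\in G$ have trivial first coordinate and $\chi_2(y')\ne0$.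

\emph{Type 0.} By Lemma~\ref{lem:copy}(a), $\langle x',\alpha_1\rangle\le W\times1$ and $\langle y',\alpha_2\rangle\le1\times W$ are copies of $W$, so $G$ contains a copy of $W^2$.

\emph{Type 1.} Let $\theta_1\colon s\mapsto\pi_1(x'),\ a\mapsto b_1$ and $\theta_2\colon s\mapsto\pi_2(y),\ a\mapsto\pi_2(\alpha_2)$; here $b_1\neq0$ because coordinate $1$ is tied. Then $X_0,Y,Z$ go to $x',y,\alpha_2\in G$.

\emph{Type 3.} Let $\theta_1\colon s\mapsto\pi_1(x),\ a\mapsto b_1$ and $\theta_2\colon s\mapsto\pi_2(y),\ a\mapsto b_2$. Then $X,Y$ go to $x,y$.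

\emph{Type 2.} Now $Z_1$ and $Z_2$ must also land in $G$, and for this we pass to powers. Let $\ell\ge1$ with $\ell z\in A_1\oplus A_2$. Then the two components $z_1\in B_1$, $z_2\in B_2$ of $z$ satisfy $\ell z_i\in A_i$. Let $\theta_1\colon s\mapsto\pi_1(x^\ell),\ a\mapsto\ell b_1$ and $\theta_2\colon s\mapsto\pi_2(y^\ell),\ a\mapsto\ell b_2$. Since $\pi_2(x^\ell)=\ell b_2$ and $\pi_1(y^\ell)=\ell b_1$, the elements $X,Y$ go to $x^\ell,y^\ell$. The image of $Z_1$ is the element
\[
(t^{\ell e_1}-1)\,\ell b_1=\big(1+t^{e_1}+\dots+t^{(\ell-1)e_1}\big)\,\ell z_1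
\]
of $B_1$, which is the sum of the conjugates $x^r(\ell z_1)x^{-r}\in A_1$ for $0\le r<\ell$. In the same way the image of $Z_2$ is $-\sum_{0\le r<\ell}y^r(\ell z_2)y^{-r}\in A_2$.
\end{proof}

\subsection{Straightening a functional}

For the opposite embeddings we must re-embed $\pi_1(G)$ into $W$ so that $\lambda_1^0$ becomes a multiple of evaluation at $t=1$. This is a real task, because $\lambda^0_1$ is only known to be $v_1$-invariant. For instance, let $v=t^2$, write $f=f_0(t^2)+tf_1(t^2)$, and let $\lambda(f)=f_0(1)$; this is $v$-invariant and is not a multiple of $f(1)$. The map $f\mapsto f_0(t^3)$ has the right value at $1$ but is not injective. We repair it by storing $f_0,f_1$ in the other residue classes of exponents modulo $3$, multiplied by a factor that vanishes at $1$: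
\[
j(f)=f_0(t^3)+t\,(t^3-1)f_0(t^3)+t^2(t^3-1)f_1(t^3).
\]
Then $j$ is injective, $j(vf)=t^3j(f)$ and $j(f)(1)=\lambda(f)$. The lemma does this in general, and it also controls the derivative, which Type~3 requires. An element of $\mathbb Q[v^{\pm1}]/(v-1)^e$ is written uniquely as $\lambda^0$ for $e=1$ and as $\lambda^0+\lambda^1(v-1)$ for $e=2$, with $\lambda^0,\lambda^1\in\mathbb Q$; these are the value and the derivative at $v=1$ of any representative.

\begin{lemma}\label{lem:straight}
Let $d\ge1$, $v=t^d$, let $M\subseteq R$ be a $\mathbb Z[v^{\pm1}]$-submodule, let $e\in\{1,2\}$, and let $\lambda\colon M\to\mathbb Q[v^{\pm1}]/(v-1)^e$ be a $\mathbb Z[v^{\pm1}]$-module homomorphism. There are integers $\mu,m\ge1$ and an injective additive map $j\colon M\to R$ with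
\[
j(vf)=t^mj(f),\qquad j(f)(1)=\mu\lambda^0(f),\qquad\text{and, if }e=2,\quad j(f)'(1)=\mu m\lambda^1(f).
\]
The pair $(\mu,m)$ may be replaced by $(N\mu,N'm)$ for any integers $N,N'\ge1$.
\end{lemma}

\begin{proof}
The module $\mathbb Q\otimes M$ is a submodule of $\mathbb Q\otimes R$, which is free of rank $d$ over the principal ideal domain $\mathbb Q[v^{\pm1}]$. So $\mathbb Q\otimes M$ is free, and the extension of $\lambda$ to it lifts, by lifting the images of a basis, to a module homomorphism $\Lambda\colon\mathbb Q\otimes M\to\mathbb Q[v^{\pm1}]$. The ring $\mathbb Z[v^{\pm1}]$ is Noetherian and $R$ is finitely generated over it, so $M$ is finitely generated and $\mu\Lambda(M)\subseteq\mathbb Z[v^{\pm1}]$ for some $\mu\ge1$. Write $f=\sum_{r=0}^{d-1}t^rf_r(v)$, put $m=d+1$, and define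
\[
j(f)=\mu\Lambda(f)(t^m)+\sum_{r=0}^{d-1}t^{r+1}(t^m-1)^ef_r(t^m).
\]
Multiplying $f$ by $v$ multiplies $\Lambda(f)$ and each $f_r$ by $v$, so $j(vf)=t^mj(f)$. The $d+1$ summands involve exponents in the distinct residue classes $0,1,\dots,d$ modulo $m$, so $j(f)=0$ forces all $f_r=0$. The sum over $r$ is divisible by $(t-1)^e$, so the value of $j(f)$ at $1$, and for $e=2$ the derivative, are those of $\mu\Lambda(f)(t^m)$, namely $\mu\lambda^0(f)$ and $\mu m\lambda^1(f)$. For the last sentence replace $j(f)$ by $N\,j(f)(t^{N'})$.
\end{proof}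

\subsection{$G$ embeds into the model}

Every element of $\pi_i(G)$ is uniquely $(f\mid0)\,\pi_i(g_i)^k$ with $f\in M_i$, and $\pi_i(g_i)$ acts on $M_i$ by $v_i$. Let $j_i\colon M_i\to R$ be additive and injective with $j_i(v_if)=t^{m_i}j_i(f)$, $m_i\ge1$, and let $h_i\in R$. Then
\begin{equation}\label{eq:psi}
\psi_i\big((f\mid0)\,\pi_i(g_i)^k\big)=\big(j_i(f)\mid0\big)\,(h_i\mid m_i)^k
\end{equation}
is an injective homomorphism $\pi_i(G)\to W$, by the argument given for \eqref{eq:theta}, and it multiplies exponents by $m_i/d_i$. Any two injective homomorphisms $\psi_i\colon\pi_i(G)\to W$ combine to an embedding $\Psi=(\psi_1\pi_1,\psi_2\pi_2)\colon G\to W^2$. Suppose that coordinate $1$ is tied and that $\psi_1$ has the form \eqref{eq:psi}. Then, for an integer $S$,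
\begin{equation}\label{eq:eps}
j_1(f)(1)=S\lambda_1^0(f)\ \ (f\in M_1)\ \text{ and }\ h_1(1)=S\chi_2(g_1)\quad\text{imply}\quad\varepsilon_1\circ\Psi=S\chi_2,
\end{equation}
because both sides are homomorphisms that agree on $\ker\chi_1$ and on $g_1$. The same holds with the indices exchanged.

\begin{proposition}\label{prop:upper}
The group $G$ embeds into its model.
\end{proposition}

\begin{proof}[Proof for Types 0, 1, 2]
In Type~0 there is nothing to prove. In the other types a $v_i$-invariant map $\lambda_i^0$ is a module homomorphism to $\mathbb Q=\mathbb Q[v_i^{\pm1}]/(v_i-1)$, so Lemma~\ref{lem:straight} applies with $e=1$.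

\emph{Type 1.} Take $j_1,\mu,m_1$ from the lemma, $h_1=\mu\chi_2(g_1)$ and $\psi_2=\rho_\mu$. Then $\varepsilon_1\circ\Psi=\mu\chi_2=\chi_2\circ\Psi$ by \eqref{eq:eps}, so $\Psi(G)\le\Gamma_1$.

\emph{Type 2.} Apply the lemma to $\lambda_1^0$ and $\lambda_2^0$, obtaining pairs $(\mu_i,m_i)$. Let $S$ be a common multiple of $\mu_1,\mu_2,m_1,m_2$. By the last sentence of the lemma we may assume that
\begin{equation}\label{eq:norm}
\mu_1=\mu_2=S,\qquad m_i=Sd_i,\qquad\text{and we take}\quad h_1=S\chi_2(g_1),\quad h_2=S\chi_1(g_2).
\end{equation}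
Then $\chi_i\circ\Psi=S\chi_i$, and \eqref{eq:eps} gives $\varepsilon_1\circ\Psi=S\chi_2$ and $\varepsilon_2\circ\Psi=S\chi_1$. So $\Psi(G)\le\Gamma_2$.
\end{proof}

In Type~3 we need in addition that $\Phi\circ\Psi=0$. On $A$ this says that $D_1\circ\Psi=-D_2\circ\Psi$. The left side vanishes on $A_2$ and the right side on $A_1$, so the common value is a functional on $T$. At $z$ it equals the derivative at $1$ of $(t^{Se_1}-1)j_1(b_1)$, which is $Se_1\cdot Se_2\neq0$. So we need a functional on $T$ that does not vanish at $\bar z$; this is possible only if $\bar z$ has infinite order. The next lemma constructs it, and its value on commutators is exactly what makes it compatible with $\lambda_1^0$ and $\lambda_2^0$.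

\begin{lemma}\label{lem:delta}
In Type~3 there is an additive map $\delta\colon A\to\mathbb Q$ that vanishes on $A_1\oplus A_2$ and satisfies
\begin{equation}\label{eq:det}
\delta([g,h])=\chi_1(g)\chi_2(h)-\chi_2(g)\chi_1(h)\qquad(g,h\in G).
\end{equation}
\end{lemma}

\begin{proof}
The subgroups $A,A_1,A_2$ are normal, so $G$ acts on $T$ by conjugation. The group $A$ acts trivially, and so do $x$ and $y$ by \eqref{eq:xy}. Hence the action factors through $G/\langle A,x,y\rangle\cong L/(e_1\mathbb Z\times e_2\mathbb Z)$, a finite group $Q$.

The class $\bar z$ is fixed. Indeed, for $g\in G$ write $gxg^{-1}=x\alpha$ and $gyg^{-1}=y\beta$; then $\alpha,\beta\in A$, since conjugation does not change $\chi$. The first coordinate of $y\beta$ is $b_1+\pi_1(\beta)$, and the second coordinate of $x\alpha$ is $b_2+\pi_2(\alpha)$. By \eqref{eq:comm},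
\[
gzg^{-1}-z=[x\alpha,y\beta]-z=\big((t^{e_1}-1)\pi_1(\beta),\ (1-t^{e_2})\pi_2(\alpha)\mid0,0\big)=(x-1)\beta-(y-1)\alpha,
\]
which lies in $A_1\oplus A_2$ by \eqref{eq:xy}.

Since $\bar z$ has infinite order, it is nonzero in the vector space $\mathbb Q\otimes T$, and there is a linear functional $\delta_0$ with $\delta_0(\bar z)=e_1e_2$. The average $\frac1{|Q|}\sum_{\gamma\in Q}\delta_0\circ\gamma$ is $Q$-invariant and has the same value at $\bar z$. It defines $\delta\colon A\to\mathbb Q$, vanishing on $A_1\oplus A_2$ and invariant under conjugation by $G$.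

Put $\omega(g,h)=\delta([g,h])$. The identity $[gg',h]=g[g',h]g^{-1}\,[g,h]$ and invariance make $\omega$ additive in $g$. From $[h,g]=[g,h]^{-1}$ we get $\omega(h,g)=-\omega(g,h)$, so $\omega$ is additive in $h$ as well. For $h\in A$ we have $\omega(g,h)=\delta(ghg^{-1})-\delta(h)=0$. So $\omega$ descends to an alternating bi-additive form on the rank-$2$ lattice $L$, and such a form is a rational multiple of the determinant. Both $\omega$ and the determinant take the value $e_1e_2$ at $(x,y)$, which proves \eqref{eq:det}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper} for Type 3]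
\emph{Step 1: the second-order functionals.} The kernel of $\pi_1$ on $A$ is $A_2$, and that of $\pi_2$ is $A_1$, so $\delta$ induces $\delta_i\colon N_i\to\mathbb Q$ with $\delta_i(\pi_i(\alpha))=\delta(\alpha)$. Using $M_i=N_i\oplus\mathbb Zb_i$, define additive maps $\lambda_i^1\colon M_i\to\mathbb Q$ by
\[
\lambda_1^1|_{N_1}=d_1^{-1}\delta_1,\qquad\lambda_2^1|_{N_2}=-d_2^{-1}\delta_2,\qquad\lambda_i^1(b_i)=0 .
\]
Modulo $(v-1)^2$ we have $v\,(\lambda^0+\lambda^1(v-1))=\lambda^0+(\lambda^0+\lambda^1)(v-1)$. So $\lambda_i=\lambda_i^0+\lambda_i^1(v_i-1)$ is a module homomorphism $M_i\to\mathbb Q[v_i^{\pm1}]/(v_i-1)^2$ as soon as $\lambda_i^1((v_i-1)f)=\lambda_i^0(f)$ for all $f\in M_i$. For $f=\pi_1(h)$ with $h\in\ker\chi_1$ we have $(v_1-1)f=\pi_1([g_1,h])\in N_1$, and \eqref{eq:det} gives $\lambda_1^1((v_1-1)f)=d_1^{-1}\cdot d_1\chi_2(h)=\lambda_1^0(f)$. For $f=\pi_2(h)$ with $h\in\ker\chi_2$ we have $(v_2-1)f=\pi_2([g_2,h])$, and \eqref{eq:det} gives $\lambda_2^1((v_2-1)f)=-d_2^{-1}\cdot(-d_2\chi_1(h))=\lambda_2^0(f)$.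

\emph{Step 2: $\Phi\circ\Psi$ vanishes on $A$.} Apply Lemma~\ref{lem:straight} with $e=2$ to $\lambda_1,\lambda_2$ and normalize as in \eqref{eq:norm}. The argument for Type~2 did not use the order of $\bar z$, so $\Psi(G)\le\Gamma_2$. For $\alpha\in A$,
\[
\Phi(\Psi\alpha)=j_1(\pi_1\alpha)'(1)+j_2(\pi_2\alpha)'(1)=S\cdot Sd_1\cdot d_1^{-1}\delta(\alpha)-S\cdot Sd_2\cdot d_2^{-1}\delta(\alpha)=0 .
\]
So the homomorphism $\Phi\circ\Psi\colon G\to\mathbb Z$ factors through $L$, and $\Phi\circ\Psi=\kappa_1\chi_1+\kappa_2\chi_2$ with $\kappa_1,\kappa_2\in\mathbb Q$.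

\emph{Step 3: removing the linear term.} The elements $h_i$ are so far prescribed only at $t=1$, and we use their derivatives to cancel $\kappa_1,\kappa_2$. This needs $d_i\kappa_i\in\mathbb Z$, which we arrange first. The composite $\nu_N\psi_i$ again has the form \eqref{eq:psi}, with data $Nj_i(f)(t^N)$, $Nm_i$, $Nh_i(t^N)$. By Lemma~\ref{lem:Phi} the new $\Psi$ still maps into $\Gamma_2$, and $\kappa_i$ is replaced by $N^2\kappa_i$. So we may assume that $r_i=-d_i\kappa_i$ is an integer. Replace $h_1$ by $h_1+r_1(t-1)$ and call the resulting embedding $\Psi'$. It has the same second coordinate and the same exponents as $\Psi$, and $\varepsilon_1\circ\Psi'=\varepsilon_1\circ\Psi$, since these homomorphisms agree on $\ker\chi_1$ and on $g_1$. So $\Psi'(G)\le\Gamma_2$. The homomorphism $\Phi\circ\Psi'-\Phi\circ\Psi=D_1\circ\Psi'-D_1\circ\Psi$ vanishes on $\ker\chi_1$ and takes the value $r_1$ at $g_1$, so it equals $r_1\chi_1/d_1=-\kappa_1\chi_1$. Replacing next $h_2$ by $h_2+r_2(t-1)$ subtracts $\kappa_2\chi_2$, by the same argument with the indices exchanged. The final embedding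 maps $G$ into $\ker\Phi=\Gamma_3$.
\end{proof}

Propositions~\ref{prop:easy}, \ref{prop:lower} and~\ref{prop:upper} give the list in Theorem~\ref{thm:D}, and this completes its proof.

\begin{thebibliography}{9}

\bibitem{owr}
\texttt{https://www.mfo.de/document/1707/OWR\_2017\_11.pdf}

\end{thebibliography}
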